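# Volume, diameter and curvature at least one: joins of circles against the doubled ball

## 1. Two spherical caps glued along their rims

Take the unit sphere in $\mathbb R^3$ and cut out a cap of angular radius $\pi/3$. Its area is $2\pi(1-\cos\frac{\pi}{3})=\pi$. Take a second copy and glue the two along their boundary circles. The result $X$ looks like a lens, with area $2\pi$.

What is its diameter? Call the cap $D$. Folding $X$ onto one copy of $D$ does not increase lengths of curves. So two opposite points of the rim, which have distance $2\pi/3$ in $D$, have distance $2\pi/3$ in $X$. No pair is farther apart. Two points in the same copy are each within $\pi/3$ of the center of that copy, so their distance is at most $2\pi/3$. Let $u$ lie in one copy and $u'$ in the other, at distances $r\ge r'$ from the two centers. Walk from $u$ straight out to the rim, to a point $b$; this costs $\pi/3-r$. Then walk from $b$ through the other center to $u'$; this costs at most $\pi/3+r'$. The total is at most $2\pi/3$. So $X$ has diameter $d=2\pi/3$ and area $2\pi\approx 6.28$.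

Compare this with a round sphere of the same diameter. It has radius $2/3$ and constant curvature $9/4\ge 1$, and its area is $16\pi/9\approx 5.59$. The lens is larger. It has curvature $1$ away from the rim, and its rim is a convex ridge. Could anything with curvature at least $1$ and diameter $2\pi/3$ be larger still?

We fix notation so that this can be asked in every dimension. For $n\ge2$ let $S_1^n$ be the round unit $n$-sphere. For $0<r\le\pi$ let $D_1^n(r)\subset S_1^n$ be a closed metric ball of radius $r$, and let $v_1^n(r)=\operatorname{vol}D_1^n(r)$. All manifolds are connected. For a closed riemannian manifold $M$ we write $\sec M\ge1$ if all sectional curvatures are at least $1$, we write $|xy|$ for the distance of $x$ and $y$, and $\operatorname{diam}M$ is the largest distance. By the Bonnet–Myers theorem, $\sec M\ge1$ forces $\operatorname{diam}M\le\pi$. The computation above works in the same way for two copies of $D_1^n(d/2)$ with $\pi/2<d<\pi$: the doubled ball has diameter $d$ and volume $2v_1^n(d/2)$. The following conjecture is printed in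 "Critical Point Theory For Distance Functions" (https://q.utoronto.ca/courses/296667/files/24184813/download?download_frd=1).

**Conjecture.** Let $M$ be a closed connected riemannian $n$-manifold with $\sec M\ge1$ and $\operatorname{diam}M=d$, where $\pi/2<d<\pi$. Then $\operatorname{vol}M<2v_1^n(d/2)$, and this estimate is optimal.

The word "optimal" is not defined further. We read it, and this is an interpretation, as follows: for given $n$ and $d$ the constant $2v_1^n(d/2)$ cannot be replaced by a smaller one. The endpoint $d=\pi$ is excluded because $S_1^n$ has volume exactly $2v_1^n(\pi/2)$. At the other endpoint $d=\pi/2$ the inequality is false: real projective space with curvature $1$ has diameter $\pi/2$ and volume $\frac12\operatorname{vol}S_1^n$, while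
$$\frac{2v_1^n(\pi/4)}{\operatorname{vol}S_1^n}=\frac{\int_0^{\pi/4}\sin^{n-1}t\,dt}{\int_0^{\pi/2}\sin^{n-1}t\,dt}<\frac12,$$
because $\sin^{n-1}$ is strictly increasing on $[0,\pi/2]$.

We shall see that the inequality fails for $n=3$ at every $d\in(\pi/2,\pi)$, and for every $n\ge3$ when $d$ is slightly larger than $\pi/2$.

## 2. Covering by two balls of radius $d/2$

How would one prove such a bound? The number $2v_1^n(d/2)$ is twice a ball volume, and there is a classical theorem on ball volumes.

**Bishop's inequality.** If $\sec M\ge1$, then every ball of radius $r\le\pi$ in $M$ has volume at most $v_1^n(r)$. If equality holds, the open ball is isometric to the open ball of radius $r$ in $S_1^n$.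

So one looks for two points whose balls of radius $d/2$ cover $M$. When they exist, the conjectured inequality is true.

**Proposition C.** Let $n\ge2$, let $M$ be a closed connected riemannian $n$-manifold with $\sec M\ge1$ and $\operatorname{diam}M=d\in(\pi/2,\pi)$. Suppose there are $p,q\in M$ with $\min(|px|,|qx|)\le d/2$ for all $x\in M$. Then $\operatorname{vol}M<2v_1^n(d/2)$.

For example, let $M=S^n$ carry a rotationally symmetric metric $dr^2+f(r)^2g_{S^{n-1}}$, $0\le r\le\ell$, and let $p,q$ be the poles. They have distance $\ell\le d$, and a point with parameter $r$ has distance $r$ from $p$ and $\ell-r$ from $q$. One of these numbers is at most $\ell/2\le d/2$. So rotationally symmetric spheres cannot be counterexamples.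

*Proof of Proposition C.* $M$ is the union of the closed balls of radius $d/2$ about $p$ and $q$. Each has volume at most $v_1^n(d/2)$, so $\operatorname{vol}M\le 2v_1^n(d/2)$. It remains to exclude equality.

Suppose equality holds. Then both balls have volume $v_1^n(d/2)$, and both open balls are isometric to the open ball of radius $d/2$ in $S_1^n$. So they have constant curvature $1$. Distance spheres have measure zero, so the union of the two open balls has full measure and is therefore dense. By continuity $M$ has constant curvature $1$. Hence $M=S_1^n/\Gamma$ with $\Gamma\subset O(n+1)$ finite and acting freely on $S_1^n$.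

If $\Gamma$ is trivial, $\operatorname{diam}M=\pi>d$, a contradiction. Suppose $\Gamma$ is not trivial, and let $x,y\in S_1^n$. The vector $w=\sum_{\gamma\in\Gamma}\gamma x$ is fixed by $\Gamma$. If $w\ne0$, then $w/|w|$ would be a point of the sphere fixed by a nontrivial element, against freeness. So $w=0$, and $\sum_\gamma\langle\gamma x,y\rangle=0$. Some term is $\ge0$, so the images of $x$ and $y$ in $M$ have distance at most $\pi/2$. Since $x,y$ were arbitrary, $\operatorname{diam}M\le\pi/2<d$, a contradiction. $\square$

For a general $M$ the natural choice is a pair with $|pq|=d$. The argument stops at the covering: the triangle inequality gives $|px|+|qx|\ge d$, which is the wrong direction, and nothing prevents a point $x$ with $|px|>d/2$ and $|qx|>d/2$. Proposition C tells us what a counterexample must look like: for every pair $p,q$ it contains a point at distance more than $d/2$ from both. We should look for spaces in which such points abound.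

## 3. Cones, joins, and two circles of length $2d$

**Definition (cone and join).** Let $X$ be a compact metric space of diameter at most $\pi$. The *Euclidean cone* $C(X)$ consists of pairs $(r,x)$, $r\ge0$, $x\in X$, with all $(0,x)$ identified, and with the metric
$$|(r,x)(r',x')|^2=r^2+r'^2-2rr'\cos|xx'|.$$
The *spherical join* $X*Y$ is the unit sphere of $C(X)\times C(Y)$ with the angle metric. Its points are $(\cos\alpha\cdot x,\ \sin\alpha\cdot y)$ with $0\le\alpha\le\pi/2$, and the distance $\theta\in[0,\pi]$ of two of them satisfies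
$$\cos\theta=\cos\alpha\cos\alpha'\cos|xx'|+\sin\alpha\sin\alpha'\cos|yy'|.\tag{1}$$

For example, the cone over a circle of length $2\pi$ is $\mathbb R^2$, so the join of two such circles is the unit sphere of $\mathbb R^2\times\mathbb R^2$, that is, $S_1^3$. Away from the two circles its metric is $d\alpha^2+\cos^2\!\alpha\,dx^2+\sin^2\!\alpha\,dy^2$.

Now let $S^1(2d)$ be a circle of length $2d$, with $\pi/2<d<\pi$. It is the one-dimensional lens: two arcs of length $d$ glued at their ends. Consider $J=S^1(2d)*S^1(2d)$.

*Diameter.* Distances in each circle are at most $d$, and $\cos d<0$. So (1) gives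
$$\cos\theta\ \ge\ \cos d\,(\cos\alpha\cos\alpha'+\sin\alpha\sin\alpha')=\cos d\,\cos(\alpha-\alpha')\ \ge\ \cos d,$$
because $0\le\cos(\alpha-\alpha')\le1$. Hence $\operatorname{diam}J\le d$, and opposite points of the first circle have distance $d$. Here we used $d>\pi/2$.

*Volume.* The local form of the metric is that of $S_1^3$, with circles of length $2d$ instead of $2\pi$. So
$$\operatorname{vol}J=(2d)^2\int_0^{\pi/2}\cos\alpha\sin\alpha\,d\alpha=2d^2.$$

*Comparison.* We have $2v_1^3(d/2)=8\pi\int_0^{d/2}\sin^2t\,dt=2\pi(d-\sin d)$. For $d=2\pi/3$ this is about $7.72$, while $2d^2=8\pi^2/9\approx8.77$. The join wins.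

*The uncovered points.* Let $p,q$ be opposite points of the first circle. By (1), every point of the second circle has distance $\pi/2>d/2$ from both.

So $J$ has the right numbers. But $J$ is not a riemannian manifold: along each of the two circles the transverse cone angle is $2d<2\pi$. The work of this lecture is to approximate $J$, and its higher analogs, by smooth manifolds with $\sec\ge1$ and with control of diameter and volume.

The higher analogs are joins of doubled balls of dimensions $k_1,\dots,k_m\ge1$. Put $v_1^1(r)=2r$, so that $D_1^1(r)$ is an arc of length $2r$ of the unit circle $S_1^1$, and for $k\ge1$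
$$A_k(d)=\frac{2v_1^k(d/2)}{\operatorname{vol}S_1^k}=\frac{\int_0^{d/2}\sin^{k-1}t\,dt}{\int_0^{\pi/2}\sin^{k-1}t\,dt}.\tag{2}$$
So $A_k(d)$ is the fraction of the volume of $S_1^k$ that the doubled ball has. In particular $A_1(d)=d/\pi$ and $A_2(d)=1-\cos(d/2)$. For two circles, $\operatorname{vol}J=2\pi^2(d/\pi)^2=\operatorname{vol}(S_1^3)A_1(d)^2$: the fractions multiply. Let $\mathcal S_n(d)$ be the supremum of $\operatorname{vol}M$ over closed connected riemannian $n$-manifolds with $\sec M\ge1$ and $\operatorname{diam}M=d$.

**Theorem A.** Let $n\ge2$, $\pi/2<d<\pi$, and let $k_1,\dots,k_m\ge1$ be integers with $\sum_j(k_j+1)=n+1$. Then for every $\eta>0$ there is a smooth closed riemannian manifold diffeomorphic to $S^n$ with $\sec\ge1$, diameter exactly $d$, and volume $>\operatorname{vol}(S_1^n)\prod_jA_{k_j}(d)-\eta$. Hence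
$$\mathcal S_n(d)\ \ge\ \operatorname{vol}(S_1^n)\prod_{j=1}^mA_{k_j}(d).$$

**Theorem B.**
1. For $n=3$ and every $d\in(\pi/2,\pi)$: $\ \mathcal S_3(d)\ge2d^2>2\pi(d-\sin d)=2v_1^3(d/2)$.
2. For $n=4$ and every $d\in(\pi/2,4\pi/5]$: $\ \mathcal S_4(d)>2v_1^4(d/2)$.
3. For every $n\ge3$: $\ \liminf_{d\downarrow\pi/2}\dfrac{\mathcal S_n(d)}{2v_1^n(d/2)}\ge\Big(1-\tfrac1{\sqrt2}\Big)\sqrt{\pi n}$ for $n$ even, and $\ge\sqrt{\pi n/8}$ for $n$ odd. These bounds exceed $1$ and tend to $\infty$ with $n$. So there is $\delta_n>0$ such that the conjectured inequality fails for all $d\in(\pi/2,\pi/2+\delta_n)$.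
4. For all $n\ge2$ and $d\in(\pi/2,\pi)$: $\ \mathcal S_n(d)\ge2v_1^n(d/2)$. So no smaller constant could be an upper bound. By 1–3, however, the constant itself is in general not an upper bound when $n\ge3$.

The conjecture, for all $n$ and all $d\in(\pi/2,\pi)$, is disproved by part 1 alone. Nothing here decides the inequality for $n=2$, for $n=4$ with $d>4\pi/5$, or for $n\ge5$ with $d$ away from $\pi/2$, and $\mathcal S_n(d)$ is not determined. For $n=2$ the condition $\sum(k_j+1)=3$ leaves only $m=1$, $k_1=2$, which is the lens of Section 1.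

## 4. Smoothing the cone instead of the join

The join is the unit sphere of a product of cones. So let us smooth the cones, where convexity is available, and cut with the unit sphere afterwards.

The cone over the doubled ball of radius $a$ is two copies of the solid cone $\{z\ge\kappa|y|\}\subset\mathbb R^{k}\times\mathbb R$, with $\kappa=\cot a$, glued along their boundaries. Add one more coordinate $s$ and consider the surface $z=\sqrt{\kappa^2|y|^2+h^2s^2}$. For large $h$ it is a very thin convex cone, flattened onto the plane $s=0$; its sheets $s\ge0$ and $s\le0$ are nearly two copies of the solid cone. It is singular only at the tip, and a constant $\varepsilon^2$ under the root removes that. For $k=1$ one can picture this in $\mathbb R^3$: the thin elliptic cone meets the unit sphere in a narrow oval around an arc of length $2a$, so its length is close to $4a$. With $2a=d$ this oval replaces the circle $S^1(2d)$.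

Fix $a\in(\pi/4,\pi/2)$, $\kappa=\cot a$, $h>1$, and $\varepsilon>0$ with $m\varepsilon^2<1$. For each $j$ use coordinates $x_j=(y_j,s_j,z_j)\in\mathbb R^{k_j}\times\mathbb R\times\mathbb R$, write $v_j=(y_j,s_j)$, and put
$$Q(v_j)=\kappa^2|y_j|^2+h^2s_j^2,\qquad F=\sqrt{\varepsilon^2+Q},\qquad H_j=\{z_j=F(v_j)\},$$
$$N=\prod_jH_j,\qquad M=M_{a,h,\varepsilon}=\{x\in N:\ |x|=1\}.$$
Since $\dim H_j=k_j+1$, we have $\dim N=n+1$. For $n=3$ and $k_1=k_2=1$, the set $M\subset\mathbb R^6$ is given by the equations $z_j=\sqrt{\varepsilon^2+\kappa^2y_j^2+h^2s_j^2}$ for $j=1,2$, and $|x|=1$.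

**Step 1: $M$ is a smooth sphere.** This step makes sure that $M$ is a closed manifold of the right type. On $N$, with global coordinates $v=(v_j)\in\mathbb R^{n+1}$, the function $f=\frac12|x|^2$ is
$$f=\tfrac12\sum_j\big(|v_j|^2+Q(v_j)+\varepsilon^2\big).$$
Its only critical point is $v=0$, where $|x|^2=m\varepsilon^2<1$. So $M=\{f=\frac12\}$ is a regular level. In the coordinates $v$ it is the ellipsoid
$$\sum_j\big(|v_j|^2+Q(v_j)\big)=1-m\varepsilon^2.\tag{3}$$
Hence $M$ is closed, connected and diffeomorphic to $S^n$.

**Step 2: $\sec M\ge1$.** The model is a true cone, where $\operatorname{Hess}\frac12r^2=g$ and the unit level of $r$ has curvature at least $1$ if the cone has curvature at least $0$. We must see that rounding the tip does not spoil the Hessian. We use the Gauss equation: for a hypersurface with second fundamental form $B$, and orthonormal $X,Y$ tangent to it, the sectional curvature is that of the ambient space plus $B(X,X)B(Y,Y)-B(X,Y)^2$.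

*Curvature of $N$.* $F$ is convex, being the norm of the vector ($\varepsilon$, a linear map of $v_j$). Let $\nu=(-\nabla F,1)/\sqrt{1+|\nabla F|^2}$ be the upward unit normal of $H_j$, and $II(c',c')=\langle c'',\nu\rangle$ for curves $c=(v,F(v))$ in $H_j$. Then $\langle c'',\nu\rangle=D^2F(v',v')/\sqrt{1+|\nabla F|^2}$, so $II\ge0$. A nonnegative form has nonnegative determinant on every plane, so $\sec H_j\ge0$ by the Gauss equation in Euclidean space. (Planes exist since $k_j+1\ge2$.) A product of manifolds with $\sec\ge0$ has $\sec\ge0$, because the curvature terms of the factors add. So $\sec N\ge0$.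

*Position of the normal.* Differentiating $F^2=\varepsilon^2+Q$ gives $2F\nabla F=\nabla Q$, and $\langle v,\nabla Q\rangle=2Q$, so $\langle v,\nabla F\rangle=Q/F$. At $x=(v,F(v))\in H_j$,
$$\langle x,\nu\rangle=\frac{F-Q/F}{\sqrt{1+|\nabla F|^2}}=\frac{\varepsilon^2}{F\sqrt{1+|\nabla F|^2}}>0.\tag{4}$$
For the unrounded cone this number would be $0$. The rounding moves it in the good direction.

*Hessian.* A geodesic $c$ of $H_j$ satisfies $c''=II(c',c')\,\nu$. So
$$\big(\tfrac12|c|^2\big)''=|c'|^2+\langle c,c''\rangle=|c'|^2+\langle c,\nu\rangle II(c',c')\ \ge\ |c'|^2.$$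
This says $\operatorname{Hess}_{H_j}\frac12|x_j|^2\ge g$. Summing over $j$, $\operatorname{Hess}_Nf\ge g$.

*Cutting with the sphere.* On $M$ the gradient of $f$ in $N$ is the tangential part $x^\top$ of $x$, so $|\nabla f|\le|x|=1$; and $\nabla f\ne0$ by Step 1. Up to sign, the second fundamental form of the level $M$ in $N$ is $B=\operatorname{Hess}f/|\nabla f|$, restricted to $TM$. So $B\ge g$. On any tangent plane both eigenvalues of $B$ are at least $1$, so its determinant is at least $1$. For orthonormal $X,Y$,
$$\sec_M(X,Y)=\sec_N(X,Y)+B(X,X)B(Y,Y)-B(X,Y)^2\ \ge\ 0+1.$$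

## 5. Diameter between $2a$ and $2a+6/h$

Put $\lambda=\sqrt{1-m\varepsilon^2}$ and $\delta=2a+6/h$.

**Step 3: lower diameter bound.** We need two explicit points at distance almost $2a$, the analogs of opposite points of the first circle. Let $e$ be a unit vector of $\mathbb R^{k_1}$ and let $x^\pm$ have the components
$$x_1=\Big(\pm\lambda\sin a\,e,\ 0,\ \sqrt{\varepsilon^2+\lambda^2\cos^2a}\Big),\qquad x_j=(0,0,\varepsilon)\quad(j\ge2).$$
Since $\kappa\sin a=\cos a$, the point $x_1$ lies in $H_1$. Also $|x^\pm|^2=\lambda^2\sin^2a+\varepsilon^2+\lambda^2\cos^2a+(m-1)\varepsilon^2=\lambda^2+m\varepsilon^2=1$. So $x^\pm\in M$. As $M$ lies in a unit sphere, its intrinsic distance is at least the angle: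
$$\operatorname{diam}M\ \ge\ \arccos\langle x^+,x^-\rangle=\arccos(\lambda^2\cos2a+m\varepsilon^2)\ \xrightarrow[\varepsilon\to0]{}\ 2a.\tag{5}$$

The next three steps prove that $\operatorname{diam}M\le\delta$ whenever $\delta<\pi$. The principle is to map simpler sets onto the set in question by 1-Lipschitz maps. Curves are Lipschitz or rectifiable curves in Euclidean space. A Lipschitz curve in $M$ has Euclidean length equal to its riemannian length, so its length bounds the distance in $M$ of its endpoints.

**Step 4: reduction to unrounded cones.** This step removes $\varepsilon$. Let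
$$\partial K_j=\{z_j=\sqrt{Q(v_j)}\},\qquad Y_j=\{x_j\in\partial K_j:|x_j|=1\},\qquad L=\Big\{x\in\prod_j\partial K_j:\ |x|=1\Big\}.$$
The map $P:(v_j,z_j)_j\mapsto\big(v_j,\sqrt{\varepsilon^2+z_j^2}\big)_j$ is 1-Lipschitz, since $z\mapsto\sqrt{\varepsilon^2+z^2}$ is. It takes $\prod\partial K_j$ onto $N$, and $|P(x)|^2=|x|^2+m\varepsilon^2$. If $x\in L$, then $|P(\lambda x)|^2=\lambda^2+m\varepsilon^2=1$, so $x\mapsto P(\lambda x)$ maps $L$ into $M$. It is onto: given a point of $M$ with coordinates $v$, equation (3) says $\sum(|v_j|^2+Q(v_j))=\lambda^2$, so $\lambda^{-1}(v_j,\sqrt{Q(v_j)})_j\in L$ is a preimage. As $\lambda\le1$, the map does not increase lengths of curves. So it suffices to join any two points of $L$ by a Lipschitz curve in $L$ of length at most $\delta$.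

**Step 5: any two points of $Y_j$ are joined in $Y_j$ by a curve of length at most $\delta$.** Here we show that the thin oval $Y_j$ is almost a doubled ball, and we repeat the walk of Section 1 on it. Write $k=k_j$ and
$$D=\{u=(y,z)\in S_1^k:\ z\ge\kappa|y|\}.$$
A point at angle $\theta$ from $(0,1)$ has $z=\cos\theta$, $|y|=\sin\theta$, and $\cos\theta\ge\cot a\,\sin\theta$ means $\theta\le a$. So $D=D_1^k(a)$. It is the intersection of the sphere with a convex cone, and any two of its points have distance at most $2a<\pi$. Hence the minimal great circle arc between them, the radial projection of the segment, stays in $D$. For $u\in D$ let $q(u)=z^2-\kappa^2|y|^2\in[0,1]$ and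
$$G_\pm(u)=\frac{\big(y,\ \pm\sqrt{q(u)}/h,\ z\big)}{\big|\big(y,\ \pm\sqrt{q(u)}/h,\ z\big)\big|}.$$
The numerator satisfies $\kappa^2|y|^2+h^2\cdot q/h^2=z^2$, so it lies in the cone $\partial K_j$, and $G_\pm(u)\in Y_j$.

*Every point of $Y_j$ is some $G_\pm(u)$.* Let $(y,s,z)\in Y_j$. Then $z>0$, since $z=0$ would force $y=0$ and $s=0$. Put $R=|(y,z)|$ and $u=(y,z)/R\in D$. Then $q(u)=h^2s^2/R^2$, so $\sqrt{q(u)}/h=|s|/R$. With the sign of $s$, the numerator of $G_\pm(u)$ is $(y,s,z)/R$, and after normalization we get $(y,s,z)$. Moreover $G_+=G_-$ on $\partial D$, where $q=0$.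

*Lifting one arc costs at most $3/h$.* Let $u(t)$ be a minimal great circle arc in $D$, of length $\ell\le2a<\pi$. As $q$ is a quadratic form and $u(t)=\cos t\,e_1+\sin t\,e_2$ with orthonormal $e_1,e_2$, we have $q(u(t))=\alpha+\beta\cos(2t-\tau)$. Unless this is constant, its critical points are spaced by $\pi/2$, so an open interval of length less than $\pi$ contains at most two of them. Hence $s(t)=\sqrt{q(u(t))}/h$, with values in $[0,1/h]$, has at most three monotone pieces and total variation at most $3/h$. The curve $(u(t),\pm s(t))$ therefore has length at most $\ell+3/h$. It lies in $\partial K_j$ and has norm at least $1$. Radial projection to the unit sphere preserves the cone $\partial K_j$ and is 1-Lipschitz on $\{|w|\ge1\}$, where it is the nearest point projection to the unit ball. So the curve $G_\pm(u(t))$ has length at most $\ell+3/h$.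

*Joining two points.* Let the points be $G_\sigma(u)$ and $G_{\sigma'}(u')$, with $u,u'$ at distances $r,r'$ from the center of $D$. If $\sigma=\sigma'$, lift the arc from $u$ to $u'$: the length is at most $2a+3/h$. If $\sigma\ne\sigma'$, exchange names so that $r\ge r'$, and let $b\in\partial D$ lie on a ray from the center through $u$. Then $|ub|+|bu'|\le(a-r)+(a+r')\le2a$. Lift the arc from $u$ to $b$ by $G_\sigma$ and the arc from $b$ to $u'$ by $G_{\sigma'}$; the lifts fit together at $b$. The total length is at most $2a+6/h=\delta$.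

**Step 6: any two points of $L$ are joined in $L$ by a curve of length at most $\delta$, if $\delta<\pi$.** This is the diameter computation for the join in Section 3, carried out with curves. Let
$$p=(r_j\eta_j)_j,\quad q=(\rho_j\zeta_j)_j\in L,\qquad\eta_j,\zeta_j\in Y_j,\quad r_j,\rho_j\ge0,\quad\sum r_j^2=\sum\rho_j^2=1.$$
If $r_j\rho_j=0$, one of $\eta_j,\zeta_j$ is arbitrary, and we choose $\eta_j=\zeta_j$. By Step 5 there is a curve $\gamma_j:[0,\theta_j]\to Y_j$ from $\eta_j$ to $\zeta_j$, parametrized by arclength, with $\theta_j\le\delta<\pi$ (a single point if $\theta_j=0$). Let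
$$S_j=\{re^{i\tau}:\ r\ge0,\ 0\le\tau\le\theta_j\}\subset\mathbb C,\qquad E_j:S_j\to\partial K_j,\quad E_j(re^{i\tau})=r\gamma_j(\tau).$$
$S_j$ is a convex cone because $\theta_j<\pi$. The map $E_j$ preserves norms. It is also 1-Lipschitz: $\gamma_j$ runs in a unit sphere, so the angle between $\gamma_j(\tau)$ and $\gamma_j(\tau')$ is at most $|\tau-\tau'|<\pi$. Hence $\langle\gamma_j(\tau),\gamma_j(\tau')\rangle\ge\cos(\tau-\tau')$ and
$$|r\gamma_j(\tau)-r'\gamma_j(\tau')|^2\le r^2+r'^2-2rr'\cos(\tau-\tau')=|re^{i\tau}-r'e^{i\tau'}|^2.$$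

The unit vectors $p'=(r_j)_j$ and $q'=(\rho_je^{i\theta_j})_j$ lie in the convex cone $\prod S_j\subset\mathbb C^m$, and their angle is $T=\arccos\sum r_j\rho_j\cos\theta_j$. Since $\pi/2<2a<\delta<\pi$, we have $\cos\delta<0$. Also $\cos\theta_j\ge\cos\delta$, and $0\le\sum r_j\rho_j\le1$ by Cauchy–Schwarz. So
$$\sum r_j\rho_j\cos\theta_j\ \ge\ \cos\delta\sum r_j\rho_j\ \ge\ \cos\delta,\qquad\text{that is, }T\le\delta<\pi.$$
In particular $p'$ and $q'$ are not antipodal. The great circle arc between them is the radial projection of the segment $p'q'$, so it lies in the convex cone $\prod S_j$. The map $\prod E_j$ is 1-Lipschitz and preserves norms, so it takes this arc to a Lipschitz curve in $L$ of length at most $T\le\delta$. Its ends are $(r_j\gamma_j(0))_j=p$ and $(\rho_j\gamma_j(\theta_j))_j=q$. With Step 4,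
$$\operatorname{diam}M\le\delta=2a+6/h\qquad\text{whenever }\delta<\pi.\tag{6}$$

## 6. Volume by counting sheets

**Step 7: a lower bound for $\operatorname{vol}M$.** We forget the thin coordinates $s_j$ and project to a sphere; each choice of signs of the $s_j$ should contribute one sheet. On $M$ we have $h^2s_j^2\le z_j^2$, so $\sum s_j^2\le h^{-2}$ and $|(y_j,z_j)_j|\ge\sqrt{1-h^{-2}}$. Hence
$$\Pi:M\to S_1^n\subset\mathbb R^{n+1},\qquad\Pi(x)=\frac{(y_j,z_j)_j}{|(y_j,z_j)_j|}$$
is well defined and smooth. It is an orthogonal projection, whose differential has norm at most $1$, followed by the radial projection $w\mapsto w/|w|$, whose differential at $w$ has norm at most $1/|w|$. So $d\Pi$ has norm at most $(1-h^{-2})^{-1/2}$, and the Jacobian of $\Pi$ is at most $(1-h^{-2})^{-n/2}$.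

Let $q_j(u)=z_j^2-\kappa^2|y_j|^2$ and
$$\Omega_\varepsilon=\{u=(y_j,z_j)_j\in S_1^n:\ z_j>0,\ q_j(u)>2\varepsilon^2\ \text{ for all }j\}.$$
We claim that each $u\in\Omega_\varepsilon$ has at least $2^m$ preimages. Put
$$t^2=\frac{1+m\varepsilon^2h^{-2}}{1+h^{-2}\sum q_j},\quad t>0,\qquad s_j=\pm h^{-1}\sqrt{t^2q_j-\varepsilon^2}.$$
Since $\sum q_j\le\sum z_j^2\le1$ and $h>1$, the denominator is less than $2$, so $t^2\ge\frac12$ and $t^2q_j>\varepsilon^2$. Thus each $s_j$ is real and nonzero. The point $(ty_j,s_j,tz_j)_j$ has $tz_j>0$ and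
$$\varepsilon^2+\kappa^2|ty_j|^2+h^2s_j^2=t^2(\kappa^2|y_j|^2+q_j)=(tz_j)^2,$$
so it lies in $N$. Its squared norm is
$$t^2+\sum s_j^2=t^2\Big(1+h^{-2}\sum q_j\Big)-m\varepsilon^2h^{-2}=1.$$
So it lies in $M$, and $\Pi$ maps it to $u$. The $2^m$ sign choices give distinct points.

The area formula says that the integral over $M$ of the Jacobian of $\Pi$ equals the integral over $S_1^n$ of the number of preimages. Therefore
$$\operatorname{vol}M\ \ge\ (1-h^{-2})^{n/2}\,2^m\operatorname{vol}\Omega_\varepsilon.\tag{7}$$

**Step 8: the limit volume is a product.** This step identifies $\lim_{\varepsilon\to0}2^m\operatorname{vol}\Omega_\varepsilon$. As $\varepsilon\downarrow0$ the sets $\Omega_\varepsilon$ increase to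
$$\Omega=\{u\in S_1^n:\ z_j>\kappa|y_j|\ \text{ for all }j\},$$
so $\operatorname{vol}\Omega_\varepsilon\to\operatorname{vol}\Omega$. The open cone $\{tu:t>0,\ u\in\Omega\}$ is the product over $j$ of the cones $\{z_j>\kappa|y_j|\}\subset\mathbb R^{k_j+1}$, which are the open cones over the interiors of $D_1^{k_j}(a)\subset S_1^{k_j}$. Measure it with the standard Gaussian probability measure of $\mathbb R^{n+1}$. This measure is rotation invariant, so the cone over $\Omega$ has measure $\operatorname{vol}\Omega/\operatorname{vol}S_1^n$. It is also the product of the Gaussian measures of the $\mathbb R^{k_j+1}$, so the same number equals $\prod_jv_1^{k_j}(a)/\operatorname{vol}S_1^{k_j}$. With (2),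
$$2^m\operatorname{vol}\Omega=\operatorname{vol}(S_1^n)\prod_jA_{k_j}(2a).\tag{8}$$

**Step 9: proof of Theorem A.** We now adjust the diameter to be exactly $d$ by shrinking slightly, which can only increase the curvature. Let $d'\in(d,\pi)$, $a=d'/2\in(\pi/4,\pi/2)$, and $h$ so large that $d'+6/h<\pi$. By (5) and (6), for small $\varepsilon$,
$$d<\operatorname{diam}M\le d'+6/h.$$
Multiply lengths by $\mu=d/\operatorname{diam}M\in[\,d/(d'+6/h),\,1)$. The new manifold is diffeomorphic to $S^n$, has $\sec\ge\mu^{-2}>1$ and diameter exactly $d$. By (7) its volume is at least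
$$\Big(\frac d{d'+6/h}\Big)^n(1-h^{-2})^{n/2}\,2^m\operatorname{vol}\Omega_\varepsilon.$$
Here $\Omega_\varepsilon$ depends on $a$ and $\varepsilon$ but not on $h$. Let $\varepsilon\to0$, then $h\to\infty$, then $d'\downarrow d$. By (8) and the continuity of the $A_k$, the bound tends to $\operatorname{vol}(S_1^n)\prod_jA_{k_j}(d)$. So for every $\eta>0$ suitable $d',h,\varepsilon$ give a volume larger than this number minus $\eta$. $\square$

## 7. Choosing the dimensions of the factors

Theorem B now reduces to comparing products of the numbers $A_k(d)$ with $A_n(d)$, because $2v_1^n(d/2)=\operatorname{vol}(S_1^n)A_n(d)$.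

**Part 4: one factor.** To see that no smaller constant works, take $m=1$, $k_1=n$ in Theorem A. This gives $\mathcal S_n(d)\ge\operatorname{vol}(S_1^n)A_n(d)=2v_1^n(d/2)$.

**Part 1: two circles, $n=3$.** This part disproves the conjecture. Take $k_1=k_2=1$. Then $\mathcal S_3(d)\ge2\pi^2(d/\pi)^2=2d^2$, and $2v_1^3(d/2)=2\pi(d-\sin d)$ by Section 3. The inequality $2d^2>2\pi(d-\sin d)$ is equivalent to $\sin d>d(\pi-d)/\pi$. With $x=\pi-d\in(0,\pi/2)$ it reads
$$\sin x>x-\frac{x^2}\pi.$$
Now $\sin x>x-x^3/6$, and $x^3/6\le x^2/\pi$ because $x<\pi/2<6/\pi$. So the inequality holds. By the definition of a supremum, for every $d\in(\pi/2,\pi)$ there is a closed connected 3-manifold with $\sec\ge1$, diameter $d$ and volume larger than $2v_1^3(d/2)$.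

**Part 2: a circle and a lens, $n=4$.** The aim is $A_1A_2>A_4$ for $d\le4\pi/5$. Take $(k_1,k_2)=(1,2)$ and put $a=d/2$, $c=\cos a$. Since $\int_0^a\sin^3t\,dt=\frac23-c+\frac{c^3}3$,
$$A_4=\tfrac12(2-3c+c^3)=\tfrac12(1-c)^2(2+c),\qquad A_1A_2=\tfrac{2a}\pi(1-c).$$
Dividing by $1-c>0$ and using $(1-c)(2+c)=2-c-c^2$, we see that $A_1A_2>A_4$ if and only if
$$\varphi(a):=\tfrac{2a}\pi-1+\tfrac12(c+c^2)>0.$$
We have $\varphi'=\frac2\pi-\frac12(\sin a+\sin2a)$ and $\varphi''=-\frac12(\cos a+2\cos2a)=-\frac12(4c^2+c-2)$. On $[\pi/4,2\pi/5]$, $c$ decreases from $0.707\ldots$ to $0.309\ldots$. The expression $4c^2+c-2$ is increasing in $c>0$, with its zero at $c=(\sqrt{33}-1)/8=0.593\ldots$. So $\varphi''$ changes sign exactly once, from $-$ to $+$, and $\varphi'$ is at most the larger of its two end values. These are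
$$\varphi'(\pi/4)=\tfrac2\pi-\tfrac{2+\sqrt2}4<0.64-0.85<0,$$
$$\varphi'(2\pi/5)=\tfrac2\pi-\tfrac12\big(\sin\tfrac{2\pi}5+\sin\tfrac{4\pi}5\big)<0.64-\tfrac12(0.95+0.58)<0.$$
So $\varphi$ is decreasing on $[\pi/4,2\pi/5]$, and it suffices to check the right end. With $\cos\frac{2\pi}5=\frac{\sqrt5-1}4$ we get $c^2=\frac{3-\sqrt5}8$ and $\frac12(c+c^2)=\frac{1+\sqrt5}{16}$, so
$$\varphi(2\pi/5)=\tfrac45-1+\tfrac{1+\sqrt5}{16}=\tfrac{1+\sqrt5}{16}-\tfrac15>0,$$
because $\sqrt5>2.2$. Hence $\varphi>0$ on $[\pi/4,2\pi/5]$, that is, for $d\in[\pi/2,4\pi/5]$, and Theorem A gives the claim.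

This join cannot do the job for all $d$: $\varphi(\pi/2)=0$ and $\varphi'(\pi/2)=\frac2\pi-\frac12>0$, so $\varphi<0$ just below $a=\pi/2$.

**Part 3: many circles, $d$ near $\pi/2$.** Here we bound $A_n(\pi/2)$ from above and compare it with a product of as many $A_1(\pi/2)=\frac12$ as possible. For the numerator in (2) substitute $s=\sin t$ and use $1/\sqrt{1-s^2}\le\sqrt2$ for $s\le1/\sqrt2$:
$$\int_0^{\pi/4}\sin^{n-1}t\,dt=\int_0^{1/\sqrt2}\frac{s^{n-1}\,ds}{\sqrt{1-s^2}}\ \le\ \sqrt2\,\frac{2^{-n/2}}n.$$
For the denominator, log-convexity of $\Gamma$ gives $\Gamma(x+\frac12)\le\sqrt{\Gamma(x)\Gamma(x+1)}=\sqrt x\,\Gamma(x)$. With $x=n/2$,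
$$\int_0^{\pi/2}\sin^{n-1}t\,dt=\frac{\sqrt\pi\,\Gamma(n/2)}{2\,\Gamma((n+1)/2)}\ \ge\ \frac{\sqrt\pi}{2\sqrt{n/2}}=\sqrt{\frac\pi{2n}}.$$
Dividing,
$$A_n(\pi/2)\ \le\ \sqrt2\,\frac{2^{-n/2}}n\sqrt{\frac{2n}\pi}=\frac{2\cdot2^{-n/2}}{\sqrt{\pi n}}.\tag{9}$$

Let $n\ge3$ be odd. Take all $k_j=1$ and $m=(n+1)/2$. At $d=\pi/2$ the product is $2^{-(n+1)/2}$, so by (9)
$$\frac{\prod A_{k_j}}{A_n}\ \ge\ \frac{\sqrt{\pi n}}{2\sqrt2}=\sqrt{\frac{\pi n}8}\ \ge\ \sqrt{\frac{3\pi}8}>1.$$

Let $n\ge4$ be even. Take one $k_j=2$ and $(n-2)/2$ of them equal to $1$; then $\sum(k_j+1)=3+(n-2)=n+1$. At $d=\pi/2$ we have $A_2=1-\frac1{\sqrt2}$, so the product is $(1-\frac1{\sqrt2})2^{-(n-2)/2}=(1-\frac1{\sqrt2})\cdot2\cdot2^{-n/2}$, and by (9)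
$$\frac{\prod A_{k_j}}{A_n}\ \ge\ \Big(1-\frac1{\sqrt2}\Big)\sqrt{\pi n}\ \ge\ \Big(1-\frac1{\sqrt2}\Big)\sqrt{4\pi}>1.03.$$

For $d\in(\pi/2,\pi)$ Theorem A gives
$$\frac{\mathcal S_n(d)}{2v_1^n(d/2)}\ \ge\ \frac{\prod A_{k_j}(d)}{A_n(d)},$$
and the right side is continuous and positive up to $d=\pi/2$. Hence $\liminf_{d\downarrow\pi/2}\mathcal S_n(d)/(2v_1^n(d/2))$ is at least the values just found. They exceed $1$ and tend to $\infty$ with $n$. So there is $\delta_n>0$ with $\mathcal S_n(d)>2v_1^n(d/2)$ for all $d\in(\pi/2,\pi/2+\delta_n)$, and for each such $d$ some manifold with $\sec\ge1$ and diameter $d$ has volume larger than $2v_1^n(d/2)$. $\square$
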